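# Guessing stationary sets without guessing uncountable sets

## Ladders inside uncountable sets and inside stationary sets

Let $\mathrm{Lim}$ be the set of nonzero countable limit ordinals. A **ladder system on $\omega_1$** is a family $\langle S_\alpha:\alpha\in\mathrm{Lim}\rangle$ where each $S_\alpha\subseteq\alpha$ has order type $\omega$ and $\sup S_\alpha=\alpha$; the set $S_\alpha$ is the ladder at $\alpha$. For instance, every ladder at $\omega$ is an infinite subset of $\omega$, and $\{\omega\cdot n:n<\omega\}$ is a ladder at $\omega^2$. A club is a closed unbounded subset of $\omega_1$; a set is stationary if it meets every club.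

The axiom $\clubsuit$ says that some ladder system has the property that every *uncountable* $E\subseteq\omega_1$ includes some $S_\alpha$. The axiom $\clubsuit_S$ says that some ladder system has the property that every *stationary* $E\subseteq\omega_1$ includes some $S_\alpha$. Stationary sets are uncountable, so $\clubsuit$ implies $\clubsuit_S$. The paper "Antidiamond Principles And Topological Applications" asks whether $\clubsuit_S$ implies $\clubsuit$.

The answer one would first guess is yes. An uncountable set has a club of limit points, a club is as stationary as a set can be, and one might hope to convert ladders inside the club of limit points into ladders inside the set. Let us test this guess.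

*A stationary set.* If $E$ is stationary, a $\clubsuit_S$-system catches it by definition, and catches it often: $\{\alpha:S_\alpha\subseteq E\}$ is stationary. Indeed, if a club $C$ were disjoint from this set, the stationary set $E\cap C$ would include some $S_\alpha$; then $\alpha=\sup S_\alpha\in C$ and $S_\alpha\subseteq E$, a contradiction.

*The set of successor ordinals.* The same ladder system need not do both jobs. Given a $\clubsuit_S$-system $S$, put $S'_\alpha=S_\alpha$ if $S_\alpha\subseteq\mathrm{Lim}$, and $S'_\alpha=S_\alpha\cup\{0\}$ otherwise. If $E$ is stationary, so is $E\cap\mathrm{Lim}$; it includes some $S_\alpha$, and for this $\alpha$ we have $S'_\alpha=S_\alpha\subseteq E$. So $S'$ witnesses $\clubsuit_S$. But no $S'_\alpha$ consists of successor ordinals.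

*Any $\aleph_1$ uncountable sets.* On the other hand, $\aleph_1$ many failures can be repaired. Let $S$ witness $\clubsuit_S$ and let $E_\xi$ ($\xi<\omega_1$) be uncountable. Choose recursively a limit $\alpha_\xi$ of points of $E_\xi$ with $\alpha_\xi>\sup_{\eta<\xi}\alpha_\eta$, and replace the ladder at $\alpha_\xi$ by one inside $E_\xi$. No $\alpha_\xi$ is a limit of the set $\{\alpha_\xi:\xi<\omega_1\}$, so the club of limit points of this set is disjoint from it, and we changed $S$ on a nonstationary set only. By the first test the new system still witnesses $\clubsuit_S$, and it catches all the $E_\xi$. So a counterexample must present, for each ladder system separately, a set that this system misses.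

*The natural conversion.* Let $E$ be uncountable and let $E'$ be the club of its limit points. Some $S_\alpha=\{\alpha_0<\alpha_1<\dots\}$ is included in $E'$. Since $\alpha_{n+1}$ is a limit of $E$, the set $E$ meets each interval $[\alpha_n,\alpha_{n+1})$. To convert, we should name a point of $E$ in each interval (or in infinitely many), using $\alpha$ alone. This is where the approach stops: the intervals are infinite, and nothing tells us which point to take. Even countably many attempts $d_k\subseteq\alpha$ ($k<\omega$), each cofinal in $\alpha$, are not enough locally. Pick $b_k\in d_k$ so that the $b_k$ lie in different intervals; then $\alpha\setminus\{b_k:k<\omega\}$ meets every interval and includes no $d_k$.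

The last test points toward the truth: the guess is wrong.

**Theorem 1.** Assume $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$ (e.g. $V=L$). There is a proper $\aleph_2$-c.c. poset $P$ (so $P$ preserves all cardinals) such that in $V^P$:

1. there is a ladder system $\langle S_\alpha\rangle$ such that every $E\subseteq\omega_1$ containing no $S_\alpha$ (as a subset) is nonstationary. Hence $\clubsuit_S$ holds, and moreover $\{\alpha:S_\alpha\subseteq E\}$ is stationary for every stationary $E$;
2. for every $\langle\mathcal D_\delta:\delta\in\mathrm{Lim}\rangle$, where $\mathcal D_\delta$ is a countable family of cofinal subsets of $\delta$, there is an uncountable $A\subseteq\omega_1$ including no member of $\bigcup_\delta\mathcal D_\delta$. In particular $\clubsuit$ fails, even with countably many ladders at each $\delta$.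

Consequently, if $\mathrm{ZFC}$ is consistent, so is $\mathrm{ZFC}+\clubsuit_S+\neg\clubsuit$. So ZFC does not prove $\clubsuit_S\Rightarrow\clubsuit$, and no large cardinals are used. No claim is made about the value of $2^{\aleph_0}$ in $V^P$.

The "moreover" in (1) is the first test above, so it needs no further proof.

**Background.** Stronger conditions are smaller. Let $\theta$ be a large regular cardinal, $N\prec H(\theta)$ countable, $\delta=N\cap\omega_1$. Then $\delta$ is a countable limit ordinal, every countable $x\in N$ satisfies $x\subseteq N$, and every bounded $x\subseteq\omega_1$ with $x\in N$ has $\sup x<\delta$. A condition $q$ is $(N,P)$-generic if $q\Vdash G\cap\mathcal D\cap N\ne\emptyset$ for every dense $\mathcal D\in N$ of $P$. The poset $P$ is proper if every $p\in N\cap P$ has an $(N,P)$-generic $q\le p$, for all countable $N\prec H(\theta)$ containing suitable parameters. A proper poset preserves $\omega_1$: if $N$ contains a name for a function $\omega\to\omega_1$, then $q$ forces its range into $\delta$. A $\kappa$-c.c. poset preserves cardinals $\ge\kappa$ ($\kappa$ regular).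

## A generic ladder system guesses every unbounded set

We begin with the forcing that adds a ladder system. Let $Q_0$ be the set of functions $s$ with domain $\mathrm{Lim}\cap\gamma$, $\gamma<\omega_1$, such that each $s(\delta)\subseteq\delta$ is cofinal of type $\omega$; order it by extension. Let $S$ be the union of the generic filter. Unions of countable decreasing sequences are conditions, so $Q_0$ is $\sigma$-closed: it preserves $\omega_1$ and adds no new countable sequences of ordinals.

**Proposition 2.** In $V^{Q_0}$, every unbounded $E\subseteq\omega_1$ includes some $S_\delta$.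

*Proof.* Let $s$ force that $\dot E$ is unbounded. Choose $s=s_0\ge s_1\ge\cdots$ with $\mathrm{dom}(s_n)=\mathrm{Lim}\cap\gamma_n$, and ordinals $\alpha_n$, such that $\gamma_n\le\alpha_n<\gamma_{n+1}$ and $s_{n+1}\Vdash\alpha_n\in\dot E$. Let $\delta=\sup_n\alpha_n=\sup_n\gamma_n$. Then $\bigcup_ns_n\cup\{(\delta,\{\alpha_n:n<\omega\})\}$ is a condition below $s$, and it forces $S_\delta\subseteq\dot E$. $\square$

So after $Q_0$ even $\clubsuit$ holds. We shall keep this $S$, destroy $\clubsuit$ by further forcing, and shoot a club through the complement of every set that ends up including no $S_\alpha$.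

## Functions that escape countably many predictions at each limit

To destroy $\clubsuit$ we code cofinal sets as predictions of initial segments of a function $f:\omega_1\to2$. The next lemma says that an $f$ which escapes all predictions gives an uncountable set that includes none of the given sets. It is used at the very end and in the example below.

**Lemma 3 (coding).** Let $M\subseteq W$ be transitive models of ZFC with the same $\omega_1$. Let $\rho\in M$ be an injection of $(2^{<\omega_1})^M$ into $\omega_1$ with $\rho(x)\ge|x|$, where $|x|$ is the length of $x$. In $M$, let $d_{\delta,k}$ ($\delta\in\mathrm{Lim},k<\omega$) be cofinal subsets of $\delta$. Put $e_{\delta,k}=\bigcup\rho^{-1}[d_{\delta,k}]$ if $d_{\delta,k}\subseteq\mathrm{ran}(\rho)$, $\rho^{-1}[d_{\delta,k}]$ is a chain and its union has length $\delta$; otherwise let $e_{\delta,k}$ be constantly $0$ on $\delta$. Suppose $f\in W$, $f:\omega_1\to2$, every $f\restriction\delta$ ($\delta<\omega_1$) is in $M$, and $f\restriction\delta\ne e_{\delta,k}$ for all $\delta,k$. Let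
$$C=\{\gamma<\omega_1:\rho(f\restriction\alpha)<\gamma\text{ for all }\alpha<\gamma\},\qquad A_f=\{\rho(f\restriction\gamma):\gamma\in C\}.$$
Then $A_f$ is uncountable in $W$ and includes no $d_{\delta,k}$. Moreover,
$$\gamma\le\rho(f\restriction\gamma)<\gamma'\le\rho(f\restriction\gamma')\qquad\text{for }\gamma<\gamma'\text{ in }C.\tag{1}$$

*Proof.* $C$ is closed by definition and unbounded because $\omega_1$ is regular in $W$; $\rho$ is injective, so $A_f$ is uncountable. The inequalities (1) follow from $\rho(x)\ge|x|$ and $\gamma'\in C$. Suppose $d_{\delta,k}\subseteq A_f$, say $d_{\delta,k}=\{\rho(f\restriction\gamma):\gamma\in C'\}$ with $C'\subseteq C$. Being cofinal in a limit ordinal, $d_{\delta,k}$ has no maximum, so by (1) $C'$ has no maximum either, and by (1) again $\sup C'=\sup d_{\delta,k}=\delta$. Hence $\rho^{-1}[d_{\delta,k}]=\{f\restriction\gamma:\gamma\in C'\}$ is a chain with union $f\restriction\delta$, of length $\delta$. So $e_{\delta,k}=f\restriction\delta$, a contradiction. $\square$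

If $M\models\mathrm{CH}$, such a $\rho$ exists in $M$: enumerate $2^{<\omega_1}$ in type $\omega_1$ and choose recursively unused values $\ge|x|$.

## One decreasing sequence fails, two branches succeed

We now see on a two-step forcing what goes wrong with the sensible first attempt, and how it is repaired. Assume CH and fix $\rho\in V$ as above. Since $Q_0$ is $\sigma$-closed, $2^{<\omega_1}$ is the same in $V[S]$. In $V[S]$ let $e_\delta$ be the prediction coded by $d_\delta=S_\delta$ as in Lemma 3, and let $Q_1$ be the set of $x\in2^{<\omega_1}$ with $x\restriction\delta\ne e_\delta$ for all limits $\delta\le|x|$. Let $f$ be the generic function. Grant for the moment that $\omega_1$ is preserved (a case of Corollary 16). By Lemma 3, $A_f$ is uncountable and includes no $S_\delta$. So a later step of the iteration should shoot a club through $\omega_1\setminus A_f$. To see that this does no harm, we need at least conditions that keep a given $\delta=N\cap\omega_1$ out of $A_f$.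

The first attempt is to repeat Proposition 2: "if unboundedly many ordinals can be forced into $\dot E$, we can make $S_\delta\subseteq\dot E$". Try it for $\dot E=A_f$. Take a decreasing sequence of conditions $p_n=(s_n,x_n)$, with $x_n$ decided by $s_n$ (possible by $\sigma$-closure), forcing $\alpha_n\in A_f$, say $\alpha_n=\rho(z_n)$ with $z_n=f\restriction\gamma_n$; strengthening $p_n$, we have $z_n\subseteq x_n$. Take $\alpha_{n+1}$ larger than $\alpha_n$, $|x_n|$ and the bound of $\mathrm{dom}(s_n)$; choose each $s_{n+1}$ with domain beyond $\alpha_n$. Let $\delta=\sup\alpha_n$. By (1), $\gamma_n\le\alpha_n<\gamma_{n+1}$, so $\bigcup_nx_n=\bigcup_nz_n$ has length $\delta$. Now declare $S_\delta=\{\alpha_n:n<\omega\}$. Then $e_\delta=\bigcup_nz_n=\bigcup_nx_n$: the ladder we chose predicts the branch we built, and no condition in $Q_1$ extends all $x_n$. This is the exact point of failure. The values of $f$ must be chosen after $S_\delta$ is known, but a single sequence fixes them before.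

So keep two branches. Let $(s,x)$ be a condition and consider the pair $(s,x^\frown0),(s,x^\frown1)$. Suppose each of them has an extension forcing $\beta\in A_f$. Then $\beta=\rho(z)$ for one $z$, and these extensions force $z\subseteq f$. If $|z|>|x|$, then $z$ extends both $x^\frown0$ and $x^\frown1$, which is absurd. So $z\subseteq x$, and only countably many $\beta$ qualify. Beyond some bound, no $\beta$ can be forced into $A_f$ on both branches; for such a $\beta$, one of the two branches forces $\beta\notin A_f$, and we may choose that branch.

The proof does this in general. It works with finite trees of conditions, branching only at coordinates that add functions $f$; it predicts only what all branches force; and it leaves the choice of branch to the moment when everything below has been decided.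

## The iterations

Now $\omega_1$ means $\omega_1^V$ throughout. Let $D$ be the set of odd ordinals $<\omega_2$ and $K$ the set of nonzero even ordinals $<\omega_2$ (limit ordinals are even).

**Definition.** An *S-iteration* of length $\lambda\le\omega_2$ is a countable support iteration $\langle P_\zeta,\dot Q_\zeta:\zeta<\lambda\rangle$ with limit $P_\lambda$, in which each $Q_\zeta$ is as follows, ordered by end-extension, with weakest element $\emptyset$.

* $Q_0$ is the forcing above, and $S=\bigcup G(0)$.
* For $\zeta\in K$, a $P_\zeta$-name $\dot E_\zeta$ is given with $\Vdash_\zeta\dot E_\zeta\subseteq\omega_1$ and $\Vdash_\zeta S_\alpha\not\subseteq\dot E_\zeta$ for all $\alpha$. $Q_\zeta$ is the set of closed $c\subseteq\omega_1$ that are empty or have a maximum $<\omega_1$, with $c\cap E_\zeta=\emptyset$.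
* For $\zeta\in D$, names $\dot e^\zeta_{\delta,k}\in2^\delta$ ($\delta\in\mathrm{Lim},k<\omega$) are given. $Q_\zeta$ is the set of $x\in2^{<\omega_1}$ with $x\restriction\delta\ne e^\zeta_{\delta,k}$ for all $\delta\in\mathrm{Lim}$, $\delta\le|x|$, $k<\omega$.

In each $Q_\zeta$ two elements are compatible iff one extends the other, since two initial segments of one object are comparable.

**Conventions.** A condition $p\in P_\xi$ is a function on $\xi$ with countable support $\mathrm{supp}(p)=\{\zeta:p(\zeta)\ne\emptyset\}$. We take $p(\zeta)\in\mathcal N_\zeta$, where $\mathcal N_\zeta$ contains exactly one name from each class of forced-equal $P_\zeta$-names $y$ with $\Vdash_\zeta y\in\dot Q_\zeta$; the representative of the empty condition is $\emptyset$, and for $\zeta=0$ we take actual elements of $Q_0$. If a name $\dot y$ is described only below some $r\in P_\zeta$ (with $r\Vdash\dot y\in\dot Q_\zeta$), we replace it by the element of $\mathcal N_\zeta$ that $r$ forces equal to $\dot y$ and that conditions incompatible with $r$ force to be $\emptyset$. We put $p'\le p$ iff $p'\restriction\zeta\Vdash p'(\zeta)\le p(\zeta)$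 for all $\zeta$. For $\eta<\xi$ we regard $P_\eta\subseteq P_\xi$, padding by $\emptyset$. For $r\in P_\eta$, $r^\frown p\restriction[\eta,\xi)$ is a condition, and it is $\le p$ if $r\le p\restriction\eta$. We write $G_\zeta=G\cap P_\zeta$, and $G(\zeta)$ for the induced $Q_\zeta$-generic filter.

The next lemma gives us room to extend, and separativity.

**Lemma 4.** In $V[G_\zeta]$:
(a) Elements of $Q_\zeta$ extend to arbitrarily large length (maximum, domain) below $\omega_1$; for $\zeta\in D$ and $x\in Q_\zeta$, both $x^\frown0$ and $x^\frown1$ are in $Q_\zeta$.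
(b) $Q_\zeta$ is separative: if $y\not\le y'$, some $y''\le y$ is incompatible with $y'$.

*Proof.* (a) For $Q_0$ this is clear. Let $\zeta\in D$. The length $|x|+1$ is not a limit, so $x^\frown i\in Q_\zeta$. To reach length $\gamma$, enumerate in type $\omega$ (or finite) the countably many pairs $(\delta,k)$ with $\delta\in\mathrm{Lim}\cap(|x|,\gamma]$ and choose distinct $\beta_{\delta,k}\in[|x|,\delta)$, which is possible since these intervals are infinite. Let $x'$ extend $x$ with $x'(\beta_{\delta,k})=1-e^\zeta_{\delta,k}(\beta_{\delta,k})$ and $x'=0$ elsewhere on $[|x|,\gamma)$. Then $x'\in Q_\zeta$. Let $\zeta\in K$, $c\in Q_\zeta$ and $\gamma\ge\max c$ (any $\gamma$ if $c=\emptyset$). By genericity of $S$ over $V$, some $\alpha$ has $\min S_\alpha>\gamma$. As $S_\alpha\not\subseteq E_\zeta$, there is $\beta\in S_\alpha\setminus E_\zeta$; then $\beta>\gamma$ and $c\cup\{\beta\}\in Q_\zeta$.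

(b) If neither of $y,y'$ extends the other, take $y''=y$. Otherwise $y'$ properly extends $y$. For $\zeta\in D$ let $y''=y^\frown(1-y'(|y|))$. For $\zeta=0$ let $y''$ extend $y$ with a ladder different from that of $y'$ at the least limit not in $\mathrm{dom}(y)$. For $\zeta\in K$ let $y''=y\cup\{\beta\}$ with $\beta>\max y'$, $\beta\notin E_\zeta$, which exists by the argument in (a): it omits the elements of $y'\setminus y$, and $\beta\notin y'$, so neither of $y'',y'$ extends the other. $\square$

We shall often need to recognize members of $G$ coordinate by coordinate.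

**Lemma 5.** Let $p,q\in P_\eta$. If $q\Vdash$ "$p(\zeta)[G_\zeta]\in G(\zeta)$ for all $\zeta\in\mathrm{supp}(p)$", then $q\le p$. Hence $p\in G_\eta$ iff $p(\zeta)[G_\zeta]\in G(\zeta)$ for all $\zeta\in\mathrm{supp}(p)$; and $q\Vdash p\in G$ iff $q\le p$. In particular, for limit $\eta$, if $p\restriction\zeta\in G_\zeta$ for all $\zeta<\eta$, then $p\in G_\eta$.

*Proof.* Suppose $q\restriction\zeta\not\Vdash q(\zeta)\le p(\zeta)$; then $\zeta\in\mathrm{supp}(p)$. By Lemma 4(b) there are $r\le q\restriction\zeta$ and a name $y$ with $r\Vdash y\le q(\zeta)$ and $r\Vdash y\perp p(\zeta)$. Then $r^\frown y^\frown q\restriction[\zeta+1,\eta)\le q$ forces $p(\zeta)[G_\zeta]\notin G(\zeta)$, a contradiction. For the second claim, if $p(\zeta)[G_\zeta]\in G(\zeta)$ for all $\zeta\in\mathrm{supp}(p)$, some $q\in G_\eta$ forces this, so $q\le p$ and $p\in G_\eta$; the converse is clear. If $q\Vdash p\in G$, then $q$ forces the coordinate statement, so $q\le p$. For the last claim, $p\restriction(\zeta+1)\in G_{\zeta+1}$ gives $p(\zeta)[G_\zeta]\in G(\zeta)$ for each $\zeta<\eta$. $\square$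

## Fans: finite trees that branch only in $D$

**Definition.** A *fan* in $P_\xi$ is a finite nonempty $F\subseteq P_\xi$ such that for distinct $p,p'\in F$ the least $\Delta=\Delta(p,p')$ with $p(\Delta)\ne p'(\Delta)$ lies in $D$, and $p\restriction\Delta=p'\restriction\Delta\Vdash p(\Delta)\perp p'(\Delta)$.

Distinct elements of a fan are incompatible; nonempty subsets of fans are fans; $F\restriction\zeta=\{p\restriction\zeta:p\in F\}$ is a fan in $P_\zeta$. If $p,p'\in F$, $p\restriction\zeta=p'\restriction\zeta$ and $\zeta\notin D$, then $p(\zeta)=p'(\zeta)$. Example: in $P_4$ let $a,b$ be $\emptyset$ except that $a(3)=\langle0\rangle$ and $b(3)=\langle1\rangle$. Then $\{a,b\}$ is a fan with $\Delta(a,b)=3$.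

**Definition.** For fans, $F'\le F$ means:
(a) each $p'\in F'$ is $\le$ some (necessarily unique) $p\in F$;
(b) $F'^{[p]}:=\{p'\in F':p'\le p\}\ne\emptyset$ for each $p\in F$;
(c) for $a\ne b$ in $F$ and $\Delta=\Delta(a,b)$, $F'^{[a]}\restriction\Delta=F'^{[b]}\restriction\Delta$.

Clause (c) keeps every branching choice open until its own coordinate is reached. In the example, let $a'$ be $a$ with $a'(1)=\langle0\rangle$ and $b'$ be $b$ with $b'(1)=\langle1\rangle$. Then $\{a',b'\}$ is a fan satisfying (a) and (b), but not (c): $a'\restriction3\ne b'\restriction3$. With this fan, once $G_3$ is known at most one of $a',b'$ is still possible, and nothing is left to choose at coordinate $3$.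

**Lemma 6.** The relation $\le$ on fans is reflexive and transitive. If $u\ne w$ are in a fan $F$ and $\sigma\le u$, $a\le w$ are in a fan $F'\le F$, then
$$\Delta(\sigma,a)\le\Delta(u,w).\tag{2}$$

*Proof.* Reflexivity: $F^{[a]}=\{a\}$. Let $F''\le F'\le F$; (a) and (b) are clear. For (c) let $a\ne b$ in $F$, $\Delta=\Delta(a,b)$, $u\in F''^{[a]}$. Then $u\le a'$ for some $a'\in F'$, and $a'\in F'^{[a]}$ by uniqueness. By (c) for $F'\le F$ take $b'\in F'^{[b]}$ with $b'\restriction\Delta=a'\restriction\Delta$. Then $a'\ne b'$ and $\Delta(a',b')\ge\Delta$. By (c) for $F''\le F'$ there is $v\in F''^{[b']}$ agreeing with $u$ below $\Delta(a',b')$, hence below $\Delta$; and $v\le b$. By symmetry $F''^{[a]}\restriction\Delta=F''^{[b]}\restriction\Delta$.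

For (2), let $\Delta=\Delta(u,w)$ and suppose $\Delta(\sigma,a)>\Delta$. Then $\sigma\restriction(\Delta+1)=a\restriction(\Delta+1)$, and $\sigma\restriction\Delta$ forces $\sigma(\Delta)$ to extend both $u(\Delta)$ and $w(\Delta)$, which it forces to be incompatible. Contradiction. $\square$

The next operation refines one member $p$ of a fan by a whole fan $H\le\{p\}$ and drags the other members along, so that (c) holds.

**Lemma 7 (gluing).** Let $F$ be a fan in $P_\xi$, $p\in F$, and $H\le\{p\}$ a fan. Put $\Delta_p=\xi$, $\Delta_a=\Delta(p,a)$ for $a\in F\setminus\{p\}$, and $a^h=h\restriction\Delta_a{}^\frown a\restriction[\Delta_a,\xi)$. Then $F'=\{a^h:a\in F,h\in H\}$ is a fan, $F'\le F$, $F'^{[p]}=H$ and $F'^{[a]}=\{a^h:h\in H\}$.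

*Proof.* First, $a^h\le a$, since $h\restriction\Delta_a\le p\restriction\Delta_a=a\restriction\Delta_a$. Next, let $a^h\ne b^k$ and $\mu=\min(\Delta_a,\Delta_b)$. If $h\restriction\mu\ne k\restriction\mu$, then $a^h,b^k$ agree with $h,k$ below $\mu$, and $\Delta(h,k)<\mu$ witnesses the fan condition. Let $h\restriction\mu=k\restriction\mu$. Then $a\ne b$, since otherwise $a^h=a^k$.

If $\Delta_a=\Delta_b=\mu$, then $\mu<\xi$ because $a\ne b$. We have $a\restriction\mu=p\restriction\mu=b\restriction\mu$, so $\Delta(a,b)\ge\mu$. Now $a^h,b^k$ agree below $\Delta(a,b)$, their common restriction is $\le a\restriction\Delta(a,b)$, and their values at $\Delta(a,b)$ are $a(\Delta(a,b)),b(\Delta(a,b))$, which are therefore forced incompatible.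

If $\Delta_a<\Delta_b$ (or symmetrically), then $\mu=\Delta_a$ and $b(\mu)=p(\mu)\ne a(\mu)$, while $a,b$ agree with $p$ below $\mu$; so $\mu=\Delta(a,b)$. The value $b^k(\mu)=k(\mu)$ is forced by $k\restriction\mu$ to extend $p(\mu)$, and $a^h(\mu)=a(\mu)$ is forced incompatible with $p(\mu)$. Since $a^h\restriction\mu=h\restriction\mu=k\restriction\mu=b^k\restriction\mu$, the fan condition holds at $\mu$.

So $F'$ is a fan. As $a^h\le a$, clauses (a), (b) and the description of $F'^{[a]}$ follow; $p^h=h$ gives $F'^{[p]}=H$. For (c) let $a\ne b$. If $\Delta_a=\Delta_b=\mu$, then $a^h\restriction\Delta(a,b)=h\restriction\mu{}^\frown a\restriction[\mu,\Delta(a,b))=b^h\restriction\Delta(a,b)$ for each $h$. If $\Delta_a<\Delta_b$, then $\Delta(a,b)=\Delta_a$ and $a^h\restriction\Delta_a=h\restriction\Delta_a=b^h\restriction\Delta_a$. $\square$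

In the example $\{a,b\}$ with $\Delta(a,b)=3$, take $H=\{a^0,a^1\}$, where $a^i$ is $a$ with $a^i(1)=\langle i\rangle$. Gluing at $a$ with $H$ gives four conditions: $b$ is doubled as well. So refining one member can multiply the members not yet treated; Lemma 9 deals with this.

**Lemma 8 (splitting).** Let $F$ be a fan in $P_\xi$, $\zeta\in D\cap\xi$, and let $p^i$ be $p$ with $p(\zeta)$ replaced by $p(\zeta)^\frown i$. Then $\mathrm{split}_\zeta(F)=\{p^0,p^1:p\in F\}$ is a fan $\le F$.

*Proof.* By Lemma 4(a) the $p^i$ are conditions, and $\Delta(p^0,p^1)=\zeta$ with incompatible values there. Let $p\ne p_1$ in $F$ and $\Delta=\Delta(p,p_1)$. If $\Delta<\zeta$, nothing changes up to $\Delta$. If $\Delta=\zeta$, the values at $\zeta$ extend incompatible ones, so $\Delta(p^i,p_1^j)=\zeta$. If $\Delta>\zeta$, then $\Delta(p^i,p_1^j)$ is $\zeta$ when $i\ne j$ (incompatible values), and it is $\Delta$ when $i=j$, with common restriction $p^i\restriction\Delta\le p\restriction\Delta$. In each case the fan condition holds. Clauses (a), (b) are clear. For (c), the two sets of restrictions to $\Delta$ are both $\{p\restriction\Delta\}$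 if $\Delta\le\zeta$; if $\Delta>\zeta$, then $p^i\restriction\Delta=p_1^i\restriction\Delta$ for $i=0,1$. $\square$

## Traces, and treating all members of a fan

**Definition.** For a $P_\xi$-name $\dot E$ and a fan $F$ in $P_\xi$, the *trace* is
$$T_F(\dot E)=\{\beta<\omega_1:\exists F'\le F\ \forall p'\in F'\ \ p'\Vdash\beta\in\dot E\}.$$

In the two-step example, $\{(s,x^\frown0),(s,x^\frown1)\}$ is a fan whose trace for $A_f$ is countable, while the trace of a singleton $\{p\}$ is unbounded, because $A_f$ is forced to be unbounded. By transitivity, $F'\le F$ implies $T_{F'}(\dot E)\subseteq T_F(\dot E)$.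

For $\xi\ge1$ let $(\mathrm A)_\xi$ be the statement: *if $\dot E$ is a $P_\xi$-name with $\Vdash_\xi$ "$\dot E\subseteq\omega_1$ contains no $S_\alpha$", then every $p\in P_\xi$ has a fan $H\le\{p\}$ in $P_\xi$ with $T_H(\dot E)$ bounded in $\omega_1$.* It is proved in Lemma 15.

**Definition.** For $\eta\in K\cap\xi$, an *$\eta$-step at $\sigma\in F$ with $H$* replaces $F$ by the gluing of $F$ at $\sigma$ with $H^\frown\sigma:=\{h^\frown\sigma\restriction[\eta,\xi):h\in H\}$, where $H\le\{\sigma\restriction\eta\}$ is a fan in $P_\eta$ with $T_H(\dot E_\eta)$ bounded.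

Here $H^\frown\sigma$ is a fan $\le\{\sigma\}$, since members of $H$ differ first below $\eta$. By $(\mathrm A)_\eta$, such steps exist at every $\sigma$. We want every member of the fan to be treated, in finitely many steps, although each step may multiply the untreated members. The right induction counts the members that first split at the highest splitting coordinate.

**Lemma 9.** Assume $(\mathrm A)_\eta$, $\eta\in K\cap\xi$. For every fan $F$ in $P_\xi$ and $U\subseteq F$ there are finitely many successive $\eta$-steps $F=F_0,\dots,F_m$ at $\sigma_0,\dots,\sigma_{m-1}$ ($\sigma_i\in F_i$), each $\sigma_i$ below a member of $U$, such that each member of $F_m$ that is below a member of $U$ is below some $\sigma_i$.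

*Proof.* If $U=\emptyset$ do nothing; if $|U|=1$ take one step at its member. Let $|U|\ge2$ and $\zeta_0=\max\{\Delta(a,b):a\ne b\in U\}$. Let $a\sim b$ iff $a\restriction\zeta_0=b\restriction\zeta_0$, and let $m_0\ge2$ be the maximal size of a $\sim$-class in $U$. We induct on $(\zeta_0,m_0)$ lexicographically, for all $F,U$ simultaneously.

*Treating representatives.* Let $U^1\subseteq U$ consist of one representative of each class. Pairs in $U^1$ have $\Delta<\zeta_0$, so by induction (or since $|U^1|=1$) there are steps $F=F_0,\dots,F_k$ at $\sigma_i$, below members of $U^1$, handling $U^1$.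

*What these steps do to the others.* Let $w\in U\setminus U^1$. We claim that all members of $F_i$ below $w$ have the same tail $w\restriction[\zeta_0,\xi)$. This holds for $i=0$. Suppose it holds for $i$; let $a\in F_i$, $a\le w$ and $\sigma_i\le u\in U^1$. Then $u\ne w$, so $\Delta(\sigma_i,a)\le\Delta(u,w)\le\zeta_0$ by (2). By Lemma 7 the members of $F_{i+1}$ below $a$ differ from $a$ only below $\Delta(\sigma_i,a)$. Each member of $F_{i+1}$ below $w$ is below such an $a$, so the claim holds for $i+1$.

*Treating the others.* Let $U'$ be the set of members of $F_k$ below members of $U\setminus U^1$. Let $a\ne b\in U'$, $a\le w$, $b\le w'$, with $w,w'\in U\setminus U^1$. If $w=w'$, the tails agree and $\Delta(a,b)<\zeta_0$. If $w\ne w'$, then $\Delta(a,b)\le\Delta(w,w')\le\zeta_0$ by (2). If moreover $a\restriction\zeta_0=b\restriction\zeta_0$, then $\Delta(a,b)=\zeta_0$, so $w\ne w'$ and $\Delta(w,w')\ge\zeta_0$, i.e. $w\sim w'$. So the members of $U'$ with a given restriction to $\zeta_0$ lie below distinct members of one set (class of $U$) $\setminus\,U^1$, which has size $\le m_0-1$. Hence either $|U'|\le1$,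 or all $\Delta$'s in $U'$ are $<\zeta_0$, or their maximum is $\zeta_0$ and the classes have size $\le m_0-1$. By induction we can handle $U'$, starting from $F_k$.

A final member below a member of $U$ is below some $c\in F_k$ that is itself below that member of $U$. Either $c$ lies below a member of $U^1$, hence below some $\sigma_i$ with $i<k$; or $c\in U'$, and the final member is below some later $\sigma_i$. $\square$

## Safety: why some branch keeps $\beta$ out of $E$

If $\beta\notin T_H(\dot E)$, the branches of $H$ cannot *all* be made to force $\beta\in\dot E$. We want to climb through the coordinates, choosing branches in $D$, so that in the end $\beta\notin\dot E$. The notion of safety records that we have not yet lost.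

Fix $\eta$, a fan $H$ in $P_\eta$, a $P_\eta$-name $\dot E$ and $\beta<\omega_1$. For $\zeta\le\eta$ and $h\in H$ let $H_{\zeta,h}=\{h'\in H:h'\restriction\zeta=h\restriction\zeta\}$.

**Definition.** $r\in P_\zeta$ is *flexible for $(\zeta,h)$* if there are $r'\le r$ in $P_\zeta$ and a fan $H'\le H_{\zeta,h}$ in $P_\eta$ such that every $h'\in H'$ satisfies $h'\restriction\zeta=r'$ and $h'\Vdash\beta\in\dot E$. Let $B_\zeta(h)=\{r\le h\restriction\zeta:r\text{ is not flexible for }(\zeta,h)\}$. In $V[G_\zeta]$, $h$ is *safe at $\zeta$* if $G_\zeta\cap B_\zeta(h)\ne\emptyset$.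

The set $B_\zeta(h)$ is closed under strengthening and depends only on $h\restriction\zeta$. If $H=\{h\}$, then $r\le h\restriction\zeta$ is in $B_\zeta(h)$ iff no $h'\le h$ with $h'\restriction\zeta\le r$ forces $\beta\in\dot E$, that is, iff $r^\frown h\restriction[\zeta,\eta)\Vdash\beta\notin\dot E$.

**Lemma 10 (beginning and end).** At $\zeta=0$, each $h\in H$ is safe iff $\beta\notin T_H(\dot E)$. At $\zeta=\eta$, if some $h\in H$ is safe, then $\beta\notin\dot E[G_\eta]$.

*Proof.* At $0$ we have $H_{0,h}=H$ and $P_0$ is trivial, so the only condition is flexible iff $\beta\in T_H(\dot E)$. At $\eta$ we have $H_{\eta,h}=\{h\}$. Let $r\in G_\eta\cap B_\eta(h)$. If some $r'\le r$ forced $\beta\in\dot E$, then $H'=\{r'\}$ would show that $r$ is flexible. So $r\Vdash\beta\notin\dot E$. $\square$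

Where $H$ does not branch, safety persists by itself.

**Lemma 11.** Let $\zeta<\zeta_1\le\eta$ and suppose no two elements of $H$ have $\Delta\in[\zeta,\zeta_1)$. If $h\restriction\zeta_1\in G_{\zeta_1}$ and $h$ is safe at $\zeta$, then $h$ is safe at $\zeta_1$.

*Proof.* By hypothesis $H_{\zeta,h}=H_{\zeta_1,h}$. Let $r\in G_\zeta\cap B_\zeta(h)$. If $h$ is not safe at $\zeta_1$, some $s\in G_{\zeta_1}$ forces this, and then $s$ has no extension in $B_{\zeta_1}(h)$. We may take $s\le h\restriction\zeta_1$ and $s\le r$. Since $s\notin B_{\zeta_1}(h)$, $s$ is flexible for $(\zeta_1,h)$, via some $s'\le s$ and $H'$. The members of $H'$ restrict to $s'\restriction\zeta\le r$ on $\zeta$, and $H'\le H_{\zeta_1,h}=H_{\zeta,h}$. So $r$ is flexible for $(\zeta,h)$, a contradiction. $\square$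

Where $H$ may branch, some branch is safe. If all were unsafe, we could assemble a fan in which every branch forces $\beta\in\dot E$.

**Lemma 12.** Let $\zeta\in D$, $\zeta<\eta$, and let $h$ be safe at $\zeta$ in $V[G_\zeta]$. Then there is $h'\in H_{\zeta,h}$ such that $h'(\zeta)[G_\zeta]$ forces over $V[G_\zeta]$ that $h'$ is safe at $\zeta+1$.

*Proof.* Let $r\in G_\zeta\cap B_\zeta(h)$, and let $p_1,\dots,p_k\in H_{\zeta,h}$ represent the distinct restrictions to $\zeta+1$ of members of $H_{\zeta,h}$. The $p_i(\zeta)$ are pairwise forced incompatible by $h\restriction\zeta$. Assume the lemma fails. Then for each $i$ some extension of $p_i(\zeta)[G_\zeta]$ forces $p_i$ to be unsafe; so there are $u_i\in G_\zeta$, $u_i\le h\restriction\zeta$, and a name $\dot y_i$ such that $s_i=u_i{}^\frown\dot y_i\le p_i\restriction(\zeta+1)$ forces "$p_i$ is not safe at $\zeta+1$". Hence no extension of $s_i$ is in $B_{\zeta+1}(p_i)$, i.e. every extension of $s_i$ is flexible for $(\zeta+1,p_i)$.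

*Collecting witnesses.* Choose $r_0\in G_\zeta$ below $r$ and all $u_i$. Given $r_{i-1}\le r_0$, the condition $r_{i-1}{}^\frown\dot y_i\le s_i$ is flexible: there is a fan $H^i\le H_{\zeta+1,p_i}$ whose members all force $\beta\in\dot E$ and have a common restriction $v_i\le r_{i-1}{}^\frown\dot y_i$ to $\zeta+1$. Put $r_i=v_i\restriction\zeta\le r_{i-1}$. After $k$ rounds let
$$H^*=\bigcup_{i=1}^k\{r_k{}^\frown h'\restriction[\zeta,\eta):h'\in H^i\}.$$
Since $r_k\le r_i=h'\restriction\zeta$ for $h'\in H^i$, we have $r_k{}^\frown h'\restriction[\zeta,\eta)\le h'$. So members of $H^*$ force $\beta\in\dot E$, and they restrict to $r_k\le r$ on $\zeta$.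

*$H^*$ is a fan.* Elements from the same $H^i$ agree below $\zeta+1$ and first differ where they did in $H^i$, with a stronger common restriction. Elements from $H^i,H^j$ ($i\ne j$) agree below $\zeta\in D$, and at $\zeta$ they are forced by $r_k$ to extend $p_i(\zeta),p_j(\zeta)$, which are incompatible.

*$H^*\le H_{\zeta,h}=\bigcup_iH_{\zeta+1,p_i}$.* Clauses (a) and (b) are clear, and for $a\in H_{\zeta+1,p_i}$ the members of $H^*$ below $a$ are exactly those coming from $(H^i)^{[a]}$. For (c), if $a\ne b$ are in the same $H_{\zeta+1,p_i}$, then $\Delta(a,b)>\zeta$, and the equality follows from (c) for $H^i\le H_{\zeta+1,p_i}$. If they are in different ones, $\Delta(a,b)=\zeta$ and both sets of restrictions are $\{r_k\}$.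

So $r$ is flexible for $(\zeta,h)$, a contradiction. $\square$

## Fan sequences over $N$ and generic conditions

Let $N\prec H(\theta)$ be countable, with $\xi\ge1$ and the iteration up to $\xi$ in $N$; let $\delta=N\cap\omega_1$.

**Definition.** An *$(N,\xi)$-sequence* is a sequence $\langle F_n:n<\omega\rangle$ of fans in $P_\xi$ with $F_n\in N$ and $F_{n+1}\le F_n$, each $n$ carrying exactly one label:

* "general"; or
* $D(\zeta)$, where $\zeta\in D\cap\xi\cap N$ and $F_{n+1}=\mathrm{split}_\zeta(F_n)$; or
* $K(\eta,\sigma,H)$, where $\eta\in K\cap\xi\cap N$, $H\in N$, and $F_{n+1}$ is obtained by the $\eta$-step at $\sigma\in F_n$ with $H$;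

such that

* (f1) every dense open $\mathcal D\in N$ of $P_\xi$ includes some $F_n$;
* (f2) each label $D(\zeta)$, $\zeta\in D\cap\xi\cap N$, occurs infinitely often;
* (f3) for each $\eta\in K\cap\xi\cap N$ there is $m$ such that every $p\in F_m$ is below some $\sigma$ occurring in a label $K(\eta,\sigma,H)$ of some $n<m$.

**Lemma 13.** Assume $(\mathrm A)_\eta$ for all $\eta\in K\cap\xi$. For $p\in N\cap P_\xi$ there is an $(N,\xi)$-sequence with $F_0=\{p\}$.

*Proof.* List in type $\omega$ the following tasks, those of the second kind infinitely often each, and perform them one after another, each by finitely many steps inside $N$ (by elementarity).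

* For each dense open $\mathcal D\in N$: for each member of the current fan in turn, glue at the condition it has become with a singleton $\{h\}$, where $h\in\mathcal D$ is below that condition (general steps). Gluing with a singleton only strengthens each member and does not multiply members, so at the end all members are in $\mathcal D$.
* For each $\zeta\in D\cap\xi\cap N$: one step $D(\zeta)$, by Lemma 8.
* For each $\eta\in K\cap\xi\cap N$: the steps of Lemma 9 with $F=U=$ the current fan; at their end (f3) holds for $\eta$.

Finitely many further general steps may be inserted between any two tasks. $\square$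

**Lemma 14 (Main Lemma).** Let $\langle F_n\rangle$ be an $(N,\xi)$-sequence and $A\subseteq\delta$ cofinal of type $\omega$. There is $q\in P_\xi$ with $q(0)(\delta)=A$ and $q\Vdash F_n\cap G_\xi\ne\emptyset$ for all $n$. Hence $q$ is $(N,P_\xi)$-generic, and $q\le p$ if $F_0=\{p\}$.

Note that $A$ is arbitrary: the ladder at $\delta$ may be chosen after the whole sequence of fans has been built.

*Proof.* Members of $F_n$ and of the fans $H$ in labels lie in $N$, so their supports are $\subseteq N$ and their $\Delta$'s are in $N$. We define $q\restriction\zeta$ by recursion on $\zeta\le\xi$, with support $\subseteq N$, so that $q\restriction\zeta$ forces: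

* (i)$_\zeta$ $F_n\restriction\zeta\cap G_\zeta\ne\emptyset$ for all $n$;
* (ii)$_\zeta$ for each $n$ with label $K(\eta,\sigma,H)$, $\eta\ge\zeta$: if $\sigma\restriction\zeta\in G_\zeta$, then each $h\in H$ with $h\restriction\zeta\in G_\zeta$ is safe at $\zeta$, with respect to $H$, $\dot E_\eta$ and $\beta=\delta$.

**Step 1. Consequences of (i)$_\zeta$.** This step collects what we use in $V[G_\zeta]$ when (i)$_\zeta$ holds.

(O1) $F_n\restriction\zeta\cap G_\zeta$ has a unique element $r_n$, and $r_{n+1}\le r_n$. Uniqueness holds because $F_n\restriction\zeta$ is a fan. If $r_{n+1}=p^\circ\restriction\zeta$ with $p^\circ\in F_{n+1}$ and $p^\circ\le p_1\in F_n$, then $p_1\restriction\zeta\in G_\zeta$, so $p_1\restriction\zeta=r_n$.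

(O2) If $p\in F_n$ and $p\restriction\zeta=r_n$, there is $p'\in F_{n+1}^{[p]}$ with $p'\restriction\zeta=r_{n+1}$. Take $p^\circ,p_1$ as in (O1). If $p_1=p$ let $p'=p^\circ$. If $p_1\ne p$, then $\Delta(p,p_1)\ge\zeta$, and clause (c) gives $p'\in F_{n+1}^{[p]}$ agreeing with $p^\circ$ below $\Delta(p,p_1)$, hence below $\zeta$.

(O3) If $n$ has label $K(\eta,\sigma,H)$, $\zeta\le\eta$ and $\sigma\restriction\zeta\in G_\zeta$, then $\sigma\restriction\zeta=r_n$ and some $h\in H$ has $h\restriction\zeta=r_{n+1}$; moreover, all $h\in H$ with $h\restriction\zeta\in G_\zeta$ have this restriction. Indeed $F_{n+1}^{[\sigma]}=H^\frown\sigma$ by Lemma 7, so (O2) with $p=\sigma$ gives $h$; and $H\restriction\zeta$ is a fan.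

(O4) If $\zeta\in N\cap(\xi+1)$, then $G_\zeta\cap\mathcal D\cap N\ne\emptyset$ for every dense $\mathcal D\in N$ of $P_\zeta$. Let $\mathcal D'$ be the downward closure of $\mathcal D$ and apply (f1) to $\{p\in P_\xi:p\restriction\zeta\in\mathcal D'\}$. By (i)$_\zeta$ some element of $\mathcal D'\cap N$ is in $G_\zeta$; by elementarity it is below an element of $\mathcal D\cap N$, which is then in $G_\zeta$. In particular, $P_\zeta$-names in $N$ for ordinals $<\omega_1$ are evaluated below $\delta$.

**Step 2. The start, $\zeta=0$.** This step turns bounded traces into safety. (i)$_0$ is trivial. For (ii)$_0$, $T_H(\dot E_\eta)$ is bounded and in $N$, so $\delta\notin T_H(\dot E_\eta)$, and all $h\in H$ are safe at $0$ by Lemma 10.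

**Step 3. Limit $\zeta$.** This step checks that nothing is lost in the limit. (i)$_\zeta$: given $n$, for each $\zeta'<\zeta$ some $p\in F_n$ has $p\restriction\zeta'\in G_{\zeta'}$. As $F_n$ is finite, one $p\in F_n$ works for cofinally many, hence all, $\zeta'<\zeta$. By Lemma 5, $p\restriction\zeta\in G_\zeta$. (ii)$_\zeta$: given $n$ with label $K(\eta,\sigma,H)$, $\eta\ge\zeta$, $\sigma\restriction\zeta\in G_\zeta$ and $h\restriction\zeta\in G_\zeta$, pick $\zeta'<\zeta$ above all $\Delta$'s below $\zeta$ of pairs from $H$; apply (ii)$_{\zeta'}$ and Lemma 11.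

**Step 4. Successor, $\zeta\notin N$.** At these coordinates there is nothing to do. Let $q(\zeta)=\emptyset$. All $p\in F_n$ have $p(\zeta)=\emptyset$, so (i)$_{\zeta+1}$ is clear; no $\Delta$ equals $\zeta$, so (ii)$_{\zeta+1}$ follows from (ii)$_\zeta$ by Lemma 11.

In the remaining steps we work in $V[G_\zeta]$ with $q\restriction\zeta\in G_\zeta$ and describe an element of $Q_\zeta$; $q(\zeta)$ is then a name for it as in the conventions.

**Step 5. Successor, $\zeta=0$ or $\zeta\in K\cap N$.** This step inserts the ladder $A$, or puts $\delta$ into a club; in the latter case we must see that $\delta\notin E_\zeta$. All $p\in F_n$ with $p\restriction\zeta=r_n$ have the same $p(\zeta)$, because $\zeta\notin D$; let $y_n$ be its value. By (O2), $y_{n+1}\le y_n$. By (O4) the maxima of the nonempty $y_n$ (bounds of the domains when $\zeta=0$) are $<\delta$. Their supremum is $\delta$: for $\gamma<\delta$ apply (f1) to the set of $p\in P_\xi$ such that $p\restriction\zeta$ forces $p(\zeta)$ to have maximum $>\gamma$ (domain $\supseteq\mathrm{Lim}\cap\gamma$ when $\zeta=0$), which is dense open by Lemma 4(a).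

If $\zeta=0$, let $q(0)=\bigcup_ny_n\cup\{(\delta,A)\}\in Q_0$. If $\zeta\in K$, let $q(\zeta)=\bigcup_ny_n\cup\{\delta\}$. This set is closed with maximum $\delta$, and it is in $Q_\zeta$ provided $\delta\notin E_\zeta$. To see this, let $m$ be as in (f3) for $\eta=\zeta$, and let $p\in F_m$ with $p\restriction\zeta\in G_\zeta$. Then $p\le\sigma$ for some $n<m$ with label $K(\zeta,\sigma,H)$, so $\sigma\restriction\zeta\in G_\zeta$. By (O3) there is $h\in H$ with $h=h\restriction\zeta\in G_\zeta$. By (ii)$_\zeta$ it is safe at $\zeta=\eta$, so $\delta\notin\dot E_\zeta[G_\zeta]$ by Lemma 10.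

Now (i)$_{\zeta+1}$ holds as $q(\zeta)\le y_n$ for all $n$, and (ii)$_{\zeta+1}$ holds by Lemma 11, since no $\Delta$ equals $\zeta\notin D$.

**Step 6. Successor, $\zeta\in D\cap N$.** This step chooses the branch, under two obligations: the function must escape the predictions at $\delta$, and the branch must stay safe. Let $C_n=\{p\restriction(\zeta+1):p\in F_n,\ p\restriction\zeta=r_n\}$. By (O2) every $t\in C_n$ has an extension in $C_{n+1}$. Choose recursively $t_n\in C_n$ with $t_{n+1}\le t_n$, as follows.

* *Rule K.* Suppose $n$ has label $K(\eta,\sigma,H)$, $\zeta<\eta$ and $t_n=\sigma\restriction(\zeta+1)$. Then $\sigma\restriction\zeta=r_n\in G_\zeta$. By (O3) there is $h\in H$ with $h\restriction\zeta=r_{n+1}$, and it is safe at $\zeta$ by (ii)$_\zeta$. Take $h'\in H_{\zeta,h}$ from Lemma 12 and let $t_{n+1}=h'\restriction(\zeta+1)$. It is in $C_{n+1}$ because $h'^\frown\sigma\restriction[\eta,\xi)\in F_{n+1}$, and $t_{n+1}\le t_n$ because $h'\le\sigma\restriction\eta$.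
* *Rule D.* Suppose $n$ is the $j$-th occurrence ($j=0,1,\dots$) of the label $D(\zeta)$. Then $r_{n+1}=r_n$, and $t_n$ has two extensions in $C_{n+1}$ with $\zeta$-values $x^\frown0,x^\frown1$, where $x=t_n(\zeta)[G_\zeta]$ and $|x|<\delta$ by (O4). Choose the one with $i=1-e^\zeta_{\delta,j}(|x|)$.
* Otherwise $t_{n+1}$ is any extension of $t_n$ in $C_{n+1}$.

Each $n$ has one label, so the rules do not conflict. Since $t_{n+1}\restriction\zeta=r_{n+1}\in G_\zeta$, each $t_{n+1}(\zeta)[G_\zeta]$ extends $t_n(\zeta)[G_\zeta]$. Let $q(\zeta)=\bigcup_nt_n(\zeta)[G_\zeta]$. It has length $\delta$: by (O4) the lengths are $<\delta$, and by (f1) and Lemma 4(a) they are unbounded in $\delta$. It differs from every $e^\zeta_{\delta,j}$ by Rule D and (f2). For limit $\delta'<\delta$ its restriction to $\delta'$ is legitimate because the $t_n(\zeta)[G_\zeta]$ are in $Q_\zeta$. So $q(\zeta)\in Q_\zeta$. It forces $t_n\in G_{\zeta+1}$ for all $n$, which gives (i)$_{\zeta+1}$.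

For (ii)$_{\zeta+1}$ let $n$ have label $K(\eta,\sigma,H)$, $\eta\ge\zeta+1$, $\sigma\restriction(\zeta+1)\in G_{\zeta+1}$. Both $t_n$ and $\sigma\restriction(\zeta+1)$ are in $F_n\restriction(\zeta+1)\cap G_{\zeta+1}$, so they are equal and Rule K was applied. Hence $t_{n+1}=h'\restriction(\zeta+1)\in G_{\zeta+1}$ and $h'$ is safe at $\zeta+1$. Any $h\in H$ with $h\restriction(\zeta+1)\in G_{\zeta+1}$ has the same restriction to $\zeta+1$ as $h'$, since $H\restriction(\zeta+1)$ is a fan; hence it is safe, because $B_{\zeta+1}(h)$ depends only on this restriction.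

At $\zeta=\xi$, (i)$_\xi$ is the claim. Genericity is (O4) for $\zeta=\xi$, and if $F_0=\{p\}$ then $q\Vdash p\in G$, so $q\le p$ by Lemma 5. $\square$

## Traces are bounded, and $P_\xi$ is proper

We now prove $(\mathrm A)_\xi$. This is the argument of Proposition 2 run along a fan sequence: we predict only what all members of the fan force.

**Lemma 15.** $(\mathrm A)_\xi$ holds for all $1\le\xi\le\lambda$.

*Proof.* Induct on $\xi$; assume $(\mathrm A)_\eta$ for $1\le\eta<\xi$. Let $\dot E$ be as in $(\mathrm A)_\xi$, and suppose $p^*$ is such that $T_H(\dot E)$ is unbounded for every fan $H\le\{p^*\}$. Let $N\prec H(\theta)$ be countable, containing $p^*,\dot E,\xi$ and the iteration; $\delta=N\cap\omega_1$. Fix $\gamma_i\nearrow\delta$. Build an $(N,\xi)$-sequence with $F_0=\{p^*\}$ as in Lemma 13, inserting after the $i$-th task one general step as follows. For the current $F_n$ we have $F_n\le\{p^*\}$, so $T_{F_n}(\dot E)\in N$ is unbounded. Choose $\alpha_i\in T_{F_n}(\dot E)\cap N$ above $\gamma_i$ and above $\alpha_{i-1}$, and choose $F_{n+1}\le F_n$ in $N$ all of whose members force $\alpha_i\in\dot E$.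 Let $A=\{\alpha_i:i<\omega\}$, which is cofinal in $\delta$ of type $\omega$, and take $q$ from Lemma 14. Then $q\Vdash S_\delta=A$. Since $q$ forces $G$ to meet every $F_n$, $q\Vdash\alpha_i\in\dot E$ for all $i$. So $q\Vdash S_\delta\subseteq\dot E$, a contradiction. $\square$

**Corollary 16.** For every $1\le\xi\le\lambda$, every countable $N\prec H(\theta)$ containing $\xi$ and the iteration up to $\xi$, and every $p\in N\cap P_\xi$, there is an $(N,P_\xi)$-generic $q\le p$. So $P_\xi$ is proper and preserves $\omega_1$.

*Proof.* By Lemma 15, Lemma 13 applies; take any cofinal $A\subseteq\delta$ of type $\omega$ and apply Lemma 14. $\square$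

## Isomorphic submodels: chain condition, CH, counting names

The bookkeeping needs three facts: $\aleph_2$-c.c., CH at stages below $\omega_2$, and few names. All rest on comparing isomorphic submodels.

Let $1\le\xi<\omega_2$, $\xi\le\lambda$, and let $e:\omega_1\to\xi$ be onto. Suppose $N,N'\prec H(\theta)$ are countable, contain $\xi,e$ and the iteration up to $\xi$ (including the sets $\mathcal N_\zeta$), and $j:N\to N'$ is an $\in$-isomorphism fixing these parameters. If $x\in N$ is countable, it has an enumeration $g:\omega\to x$ in $N$, and $j(g)$ enumerates $j(x)$ with $j(g)(n)=j(g(n))$; so $j(x)=j[x]$. Elements of $N\cap H(\omega_1)$ have transitive closure $\subseteq N$, so by $\in$-induction $j$ is the identity on $N\cap H(\omega_1)$, in particular on $N\cap\omega_1$. Hence $N\cap\omega_1=N'\cap\omega_1=\delta$. Finally $j(e(\alpha))=e(\alpha)$ for $\alpha<\delta$, so $j$ is the identity on $N\cap\xi=e[\delta]$.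

**Lemma 17.** If $G_\xi$ is generic over $V$ and $N$-generic (meets $\mathcal D\cap N$ for all dense $\mathcal D\in N$ of $P_\xi$), then $p\in G_\xi\cap N$ implies $j(p)\in G_\xi$.

*Proof.* By induction on $\zeta\in(N\cap\xi)\cup\{\xi\}$ we show that $r\in G_\zeta\cap N$ implies $j(r)\in G_\zeta$. Note that $j(r)\in P_\zeta$ and $\mathrm{supp}(j(r))=j[\mathrm{supp}(r)]=\mathrm{supp}(r)\subseteq N\cap\zeta$. Also $G_{\zeta'}$ is $N$-generic for $\zeta'\in N\cap\xi$: for dense $\mathcal D\in N$ of $P_{\zeta'}$, the set of $p\in P_\xi$ with $p\restriction\zeta'$ below a member of $\mathcal D$ is dense and in $N$, so some $p\in G_\xi\cap N$ is in it, and by elementarity $p\restriction\zeta'$ is below a member of $\mathcal D\cap N$. By Lemma 5 it suffices that $j(r)(\zeta')[G_{\zeta'}]=r(\zeta')[G_{\zeta'}]$ for $\zeta'\in\mathrm{supp}(r)$.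

For $\zeta'=0$, $j(r)(0)=j(r(0))=r(0)$, as $r(0)\in H(\omega_1)$. For $\zeta'>0$, $r(\zeta')[G_{\zeta'}]$ is a bounded subset of $\omega_1$ with maximum (or empty), or an element of $2^{<\omega_1}$. Whether it is empty, its maximum or length $\gamma<\delta$, and each of its bits at $\beta\le\gamma$ are decided by elements $u\in G_{\zeta'}\cap N$. By the induction hypothesis $j(u)\in G_{\zeta'}$. Since $j$ is an isomorphism of elementary submodels fixing $\zeta'$, the iteration and all ordinals $<\delta$, $j(u)$ forces the same about $j(r)(\zeta')$. So the two values are equal. $\square$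

**Lemma 18.** Assume CH in $V$.
(a) $P_\xi$ is $\aleph_2$-c.c. for all $\xi\le\lambda$.
(b) $V[G_\xi]\models2^{\aleph_0}=\aleph_1$ for $\xi<\omega_2$, $\xi\le\lambda$.
(c) If also $2^{\aleph_1}=\aleph_2$ in $V$, then for $\xi\le\lambda$, $|P_\xi|\le\aleph_2$ and there are at most $\aleph_2$ many $P_\xi$-names for subsets of $\omega_1$, up to forced equality.

*Proof.* For $\xi=0$ everything is trivial.

(a) Let $1\le\xi<\omega_2$ and $p_i\in P_\xi$ ($i<\omega_2$); let $N_i\ni p_i$ be countable elementary submodels with the parameters above. The transitive collapses of the structures $(N_i,\in,\text{parameters},p_i)$ are in $H(\omega_1)$, which has size $2^{\aleph_0}=\aleph_1$. So for some $i\ne i'$ the collapses coincide, and there is $j:N_i\to N_{i'}$ as above with $j(p_i)=p_{i'}$. Let $q\le p_i$ be $(N_i,P_\xi)$-generic (Corollary 16). By Lemma 17, $q\Vdash p_{i'}\in G$, so $q\le p_{i'}$ by Lemma 5.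

For $\xi=\omega_2$, let $p_i$ ($i<\omega_2$) be given. By CH and the $\Delta$-system lemma we may assume that the supports form a $\Delta$-system with a countable root $R\subseteq\beta<\omega_2$. The sets $\mathrm{supp}(p_i)\setminus R$ are disjoint, so at most $\aleph_1$ of them meet $\beta$; discard these. By the $\aleph_2$-c.c. of $P_\beta$ some $p_i\restriction\beta,p_{i'}\restriction\beta$ with $i\ne i'$ have a common extension $r$. The supports on $[\beta,\omega_2)$ are disjoint, so $r$ together with $p_i\restriction[\beta,\omega_2)$ and $p_{i'}\restriction[\beta,\omega_2)$ gives a common extension.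

(b) Suppose $\tau_i[G]$ ($i<\omega_2$) are distinct subsets of $\omega$ in $V[G_\xi]$, with names $\tau_i\in H(\theta)$. By Corollary 16 and density, for each $i$ there is $N_i\in V$ as above with $\tau_i\in N_i$ and $G_\xi$ $N_i$-generic. Since $\omega_2$ is preserved and there are only $\aleph_1$ isomorphism types of $(N_i,\in,\text{parameters},\tau_i)$ in $V$, there are $i\ne i'$ and $j:N_i\to N_{i'}$ as above with $j(\tau_i)=\tau_{i'}$. Whether $n\in\tau_i[G]$ is decided by some $r\in G\cap N_i$, and $j(r)\in G$ (Lemma 17) decides $n\in\tau_{i'}$ the same way. So $\tau_i[G]=\tau_{i'}[G]$, a contradiction. Hence $2^{\aleph_0}\le\aleph_1$ in $V[G_\xi]$.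

(c) Induct on $\xi$. First, $|Q_0|\le2^{\aleph_0}=\aleph_1$. If $|P_\zeta|\le\aleph_2$, then since $P_\zeta$ is $\aleph_2$-c.c., names for subsets of $\omega_1$ are given, up to forced equality, by $\omega_1$-sequences of antichains of size $\le\aleph_1$, so there are at most $\aleph_2^{\aleph_1}=\aleph_2$ of them. Elements of $Q_\zeta$ ($\zeta>0$) are coded by subsets of $\omega_1$, so $|\mathcal N_\zeta|\le\aleph_2$. A condition in $P_\xi$ is determined by a countable support in $\xi\le\omega_2$ and a countable sequence of elements of the $\mathcal N_\zeta$, so $|P_\xi|\le\aleph_2^{\aleph_0}=\aleph_2$. $\square$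

## Bookkeeping and the two properties of the final model

*Proof of Theorem 1.* Assume $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$.

**Step 1. The iteration.** This step fixes the names $\dot E_\zeta$ and $\dot e^\zeta_{\delta,k}$ so that every relevant object is treated. We build an S-iteration of length $\omega_2$ by recursion; all results above apply to its initial segments during the construction. By Lemma 18(c) list, for each $\alpha<\omega_2$, all $P_\alpha$-names of subsets of $\omega_1$, up to forced equality, as $\langle\tau_{\alpha,\iota}:\iota<\omega_2\rangle$. Assign to each $\zeta\in K\cup D$ a pair $(\alpha,\iota)$ with $\alpha\le\zeta$, so that each pair in $\omega_2\times\omega_2$ is assigned to some $\zeta\in K$ and to some $\zeta\in D$. (Take maps from $K$ and from $D$ onto $\omega_2\times\omega_2$ with all fibers unbounded in $\omega_2$, and change the value to $(0,0)$ where $\alpha\le\zeta$ fails.)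

* For $\zeta\in K$, $\dot E_\zeta$ is a $P_\zeta$-name for $\tau_{\alpha,\iota}[G_\alpha]$ if this contains no $S_\beta$, and for $\emptyset$ otherwise.
* For $\zeta\in D$, CH holds in $V[G_\zeta]$ by Lemma 18(b), so fix there an injection $\rho=\rho_\zeta:2^{<\omega_1}\to\omega_1$ with $\rho(x)\ge|x|$. If $\tau_{\alpha,\iota}[G_\alpha]$ codes (via a coding fixed in $V$) a system $\langle d_{\delta,k}:\delta\in\mathrm{Lim},k<\omega\rangle$ of cofinal sets $d_{\delta,k}\subseteq\delta$, let $e_{\delta,k}$ be defined from $\rho$ and $d_{\delta,k}$ as in Lemma 3; otherwise let every $e_{\delta,k}$ be constantly $0$ on $\delta$. Let $\dot e^\zeta_{\delta,k}$ be names for these.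

Let $P=P_{\omega_2}$. It is proper by Corollary 16 and $\aleph_2$-c.c. by Lemma 18(a), so all cardinals are preserved. Let $W=V[G_{\omega_2}]$.

**Step 2. Subsets of $\omega_1$ appear early.** This step shows that the bookkeeping reaches everything. A subset of $\omega_1$ in $W$ has a name built from $\aleph_1$ antichains of size $\le\aleph_1$. The supports of all conditions involved are countable, so they are bounded by some $\alpha<\omega_2$, and the name is a $P_\alpha$-name. So every subset of $\omega_1$ in $W$ lies in some $V[G_\alpha]$, $\alpha<\omega_2$.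

**Step 3. Property (1).** This step shows that a set containing no $S_\beta$ is nonstationary. Let $E\in W$, $E\subseteq\omega_1$, contain no $S_\beta$. Then $E=\tau_{\alpha,\iota}[G_\alpha]$ for some $\alpha,\iota$, and $E=E_\zeta$ for some $\zeta\in K$, $\zeta\ge\alpha$. By Lemma 4(a), $\bigcup G(\zeta)$ is unbounded in $\omega_1$. It is closed: if $\gamma<\omega_1$ is a limit of it, take $c\in G(\zeta)$ with $\max c>\gamma$; then $c$ is an initial segment of $\bigcup G(\zeta)$ and closed, so $\gamma\in c$. It is disjoint from $E$. So $E$ is nonstationary. Thus every stationary set of $W$ contains some $S_\beta$, and $\clubsuit_S$ holds.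

**Step 4. Property (2).** This step produces, for a given system of countable families, an uncountable set including none of their members. Let $\langle\mathcal D_\delta\rangle\in W$ be as in the Theorem. Enlarging the families, we may assume them nonempty; enumerate $\mathcal D_\delta=\{d_{\delta,k}:k<\omega\}$ with repetitions allowed. The system is coded by a subset of $\omega_1$, so by Step 2 it is the one treated at some $\zeta\in D$. Let $f=\bigcup G(\zeta):\omega_1\to2$, which is total by Lemma 4(a). Then $f\restriction\delta\in Q_\zeta\subseteq V[G_\zeta]$ for each $\delta<\omega_1$ (an initial segment of an element of $Q_\zeta$ is in $Q_\zeta$), and $f\restriction\delta\ne e^\zeta_{\delta,k}$ for all $\delta\in\mathrm{Lim}$ and $k<\omega$. Lemma 3 with $M=V[G_\zeta]$ and this $W$ shows that $A_f$ is uncountable and includes no $d_{\delta,k}$.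

Applying this with $\mathcal D_\delta=\{S'_\delta\}$ for an arbitrary ladder system $S'\in W$ shows that $\clubsuit$ fails in $W$. $\square$

Starting from $L$, or from any model of $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$, we obtain $\mathrm{Con}(\mathrm{ZFC})\Rightarrow\mathrm{Con}(\mathrm{ZFC}+\clubsuit_S+\neg\clubsuit)$. So $\clubsuit$ and $\clubsuit_S$ are distinct axioms, and ZFC does not prove $\clubsuit_S\Rightarrow\clubsuit$.
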